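# Squarefree initial ideals and the vanishing of $H^i(X,\mathcal O_X)$

## 1. Plane cubics with leading monomial $xyz$

Let $K$ be a field and let $F\in K[x,y,z]$ be a cubic form with zero scheme $X\subset\mathbb P^2$. Fix a monomial order $<$, that is, a total order on the monomials that is compatible with multiplication and has $1$ as its smallest element. Suppose that the largest monomial occurring in $F$ is squarefree. It has degree $3$, so it is $xyz$.

Here is such a cubic:
$$F=xyz+x^3+y^3 .$$
For the lexicographic order with $z$ largest, the leading monomial is $xyz$, because it is the only monomial of $F$ containing $z$. The curve is singular at $(0:0:1)$: setting $z=1$ gives $xy+x^3+y^3$, a node. From $0\to\mathcal O(-3)\to\mathcal O\to\mathcal O_X\to0$ on $\mathbb P^2$ we get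
$$H^1(X,\mathcal O_X)\cong H^2(\mathbb P^2,\mathcal O(-3))\cong K\neq0 .$$

Can a *smooth* cubic have leading monomial $xyz$? After renaming the variables, $x>y>z$. Compatibility with multiplication gives
$$x^3>xyz,\qquad x^2y=(xy)x>(xy)z,\qquad x^2z=(xz)x>(xz)y .$$
So if the leading monomial is $xyz$, then $x^3$, $x^2y$ and $x^2z$ do not occur in $F$. Setting $x=1$, we see that $F$ has neither a constant nor a linear term at $(1:0:0)$. Hence $X$ passes through this point and is singular there. No smooth plane cubic has a squarefree leading monomial, for any order and in any coordinates.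

The same argument treats every hypersurface. Let $n\ge2$ and let $F\in K[x_0,\dots,x_n]$ have degree $e\ge 1$ and a squarefree leading monomial, so $e\le n+1$. The sequence $0\to\mathcal O(-e)\to\mathcal O\to\mathcal O_X\to0$ shows that $H^i(X,\mathcal O_X)=0$ for $i>0$, $i\ne n-1$, and that $H^{n-1}(X,\mathcal O_X)\cong H^n(\mathbb P^n,\mathcal O(-e))$. The last group is zero if $e\le n$. If $e=n+1$, it is $K$, and the leading monomial is $x_0\cdots x_n$. Let $x_0$ be the largest variable. For $i\ge1$, comparing the $n-1\ge1$ remaining factors,
$$x_0^{n}x_i=(x_0x_i)\,x_0^{\,n-1}>(x_0x_i)\prod_{j\ne0,i}x_j=x_0\cdots x_n,$$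
and likewise $x_0^{n+1}>x_0\cdots x_n$. So $F$ contains neither $x_0^{n+1}$ nor any $x_0^nx_i$, and $X$ is singular at $(1:0:\dots:0)$.

For hypersurfaces we conclude: *smooth and squarefree leading monomial together force $H^i(X,\mathcal O_X)=0$ for all $i>0$.* The argument read the singular point off a single equation. What happens when the ideal has many generators? The statement that this vanishing always holds is posed as a conjecture in "Du Bois singularities, positivity and Frobenius". These notes prove it.

## 2. Initial ideals and the two theorems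

Let $S=K[x_0,\dots,x_n]$ with its standard grading.

**Definition (initial ideal).** Let $<$ be a monomial order on $S$. For $0\ne f\in S$, let $\operatorname{in}_<(f)$ be the largest monomial occurring in $f$. For an ideal $I$, let $\operatorname{in}_<(I)$ be the ideal generated by all $\operatorname{in}_<(f)$ with $0\ne f\in I$. Elements $G_1,\dots,G_r\in I$ form a *Gröbner basis* of $I$ if their leading monomials generate $\operatorname{in}_<(I)$.

We use two textbook facts about a homogeneous ideal $I$: it has a Gröbner basis of homogeneous elements, and $I$ and $\operatorname{in}_<(I)$ have the same Hilbert function.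

*Example.* The twisted cubic in $\mathbb P^3$ has ideal $I$ generated by $x_0x_2-x_1^2$, $x_0x_3-x_1x_2$, $x_1x_3-x_2^2$. For lex with $x_0>x_1>x_2>x_3$ the leading monomials are $x_0x_2,\ x_0x_3,\ x_1x_3$. They generate a squarefree ideal $J'\subseteq\operatorname{in}_<(I)$. The monomials outside $J'$ are those supported on one of the sets $\{0,1\},\{1,2\},\{2,3\}$. In degree $k\ge1$ there are $3(k+1)-2=3k+1$ of them, which is also the value of the Hilbert function of $S/I$. So $J'=\operatorname{in}_<(I)$. Here $X\cong\mathbb P^1$ is smooth and $H^1(X,\mathcal O_X)=0$. The scheme $\operatorname{Proj}(S/J')$ is a chain of three lines, whereas the cubic of Section 1 has $\operatorname{Proj}(K[x,y,z]/(xyz))$, a triangle.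

**Definition.** Let $X\subset\mathbb P^n_K$ be a projective scheme with saturated homogeneous ideal $I\subset S$. The ideal of $X$ *admits a squarefree initial ideal* if there is a monomial order $<$ on $S$ such that $\operatorname{in}_<(I)$ is generated by squarefree monomials.

**Theorem 1.** Let $K$ be any field and let $X\subset\mathbb P^n_K$ be smooth over $K$. If its ideal admits a squarefree initial ideal, then $H^i(X,\mathcal O_X)=0$ for all $i>0$.

How should one bring smoothness into play? Look again at the nodal cubic $X$, where the class in $H^1(X,\mathcal O_X)$ is nonzero. Let $Z$ be a smooth connected variety and $g:Z\to X$ a morphism. If $g$ is dominant, it factors through the normalization of $X$, since $Z$ is normal. That normalization is $\mathbb P^1$ (Section 6 writes it down), and $H^1(\mathbb P^1,\mathcal O)=0$. If $g$ is not dominant, it factors through a point. Either way $g^*$ kills $H^1(X,\mathcal O_X)$: the class is invisible to smooth varieties. This suggests a statement about *all* $X$, tested by smooth varieties. Below, a variety over $K=\overline K$ is an integral separated scheme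 of finite type.

**Theorem 2.** Let $K$ be algebraically closed and $I\subset S$ a homogeneous ideal with $\operatorname{in}_<(I)$ squarefree for some monomial order. Put $X=\operatorname{Proj}(S/I)$. Then for every smooth connected $K$-variety $Z$ (not necessarily proper), every $K$-morphism $g:Z\to X$ and every $i>0$, the map
$$g^*:H^i(X,\mathcal O_X)\to H^i(Z,\mathcal O_Z)$$
is zero.

**Theorem 2 implies Theorem 1.** This step passes to $\overline K$ and tests $X$ by its own components. We may assume $X\neq\emptyset$. Passing to $\overline K$ preserves smoothness and, by flat base change, $\dim H^i(X,\mathcal O_X)$. It also preserves the hypothesis: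
$$\operatorname{in}_<\bigl(I\,\overline K[x_0,\dots,x_n]\bigr)=\operatorname{in}_<(I)\,\overline K[x_0,\dots,x_n],$$
since $\supseteq$ is clear and both sides have the Hilbert function of $I$. So let $K=\overline K$. Let $C_1,\dots,C_r$ be the connected components of $X$; they are smooth connected varieties. Then $H^i(X,\mathcal O_X)=\bigoplus_cH^i(C_c,\mathcal O_{C_c})$, and the projection to the $c$-th summand is pullback along $C_c\hookrightarrow X$. By Theorem 2 with $Z=C_c$ each projection is zero for $i>0$. Hence $H^i(X,\mathcal O_X)=0$. $\square$

The rest of the proof concerns Theorem 2. **From now on** $K=\overline K$, $J=\operatorname{in}_<(I)$ is squarefree, and $X\ne\emptyset$ (otherwise there is no $Z$). Since $I$ and $J$ have the same Hilbert function, $\operatorname{Proj}(S/J)\neq\emptyset$, so $J\ne S$ and $J\neq(x_0,\dots,x_n)$.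

## 3. A one-parameter degeneration to a union of linear spaces

**Step 1: replace the monomial order by an integral weight.** The purpose is to see $J$ as a limit of $I$ under a $\mathbb G_m$-action. For $w\in\mathbb Z^{n+1}$ the monomial $x^u$ has weight $w\cdot u$. For $f\ne0$ let $w(f)$ be the highest weight of a term of $f$, let $\operatorname{in}_w(f)$ be the sum of the terms of that weight, and let $\operatorname{in}_w(I)$ be the ideal generated by the $\operatorname{in}_w(f)$, $0\neq f\in I$.

Let $G_1,\dots,G_r$ be a homogeneous Gröbner basis of $I$. We claim that there is $w$ such that $\operatorname{in}_w(G_j)$ is the leading term of $G_j$ for every $j$. Let $v_1,\dots,v_N$ be the finitely many differences (exponent of the leading monomial of $G_j$) $-$ (exponent of another monomial of $G_j$). We need $w\cdot v_k>0$ for all $k$. If there is no such $w$, Gordan's theorem gives integers $n_k\ge0$, not all zero, with $\sum_kn_kv_k=0$. Then a product of $\sum n_k$ leading monomials equals a product of the same number of respectively smaller monomials, contradicting the multiplicativity of $<$.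

So $J\subseteq\operatorname{in}_w(I)$. Next, $\operatorname{in}_w(I)$ has the Hilbert function of $I$. Indeed $x^u\operatorname{in}_w(f)=\operatorname{in}_w(x^uf)$, and for $f,f'\in I$ with the same weight $\ell$ the sum $\operatorname{in}_w(f)+\operatorname{in}_w(f')$ is either $0$ or $\operatorname{in}_w(f+f')$. So in standard degree $k$ and weight $\ell$ the nonzero elements of $\operatorname{in}_w(I)$ are exactly the $\operatorname{in}_w(f)$ with $f\in I_k$, $w(f)=\ell$, and this graded piece is the $\ell$-th quotient of the filtration of $I_k$ by weight. Adding dimensions over $\ell$ gives $\dim I_k$. As $J$ also has the Hilbert function of $I$,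
$$J=\operatorname{in}_w(I).$$

**Step 2: build the family.** Give $S[t]$ two gradings: the standard one ($\deg x_i=1$, $\deg t=0$) and the *$w$-degree* ($\deg x_i=w_i$, $\deg t=1$). Let $\varphi$ be the automorphism of $S[t^{\pm1}]$ with $x_i\mapsto t^{w_i}x_i$ and $t\mapsto t$. Put
$$\tilde I=S[t]\cap\varphi^{-1}\bigl(I\,S[t^{\pm1}]\bigr),\qquad R=S[t]/\tilde I .$$
The ideal $\tilde I$ is homogeneous for both gradings. Three properties follow.

First, $t$ is a nonzerodivisor on $R$, because $R\subset S[t^{\pm1}]/\varphi^{-1}(I\,S[t^{\pm1}])$, where $t$ is invertible.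

Second, $\varphi$ induces an isomorphism $R[t^{-1}]\cong(S/I)[t^{\pm1}]$. The $w$-degree on the left corresponds to the grading on the right with $S/I$ in degree $0$ and $\deg t=1$, since $\varphi(t^{k-w\cdot u}x^u)=t^kx^u$.

Third, $R/tR=S/J$. The elements of $\tilde I$ of $w$-degree $k$ are the
$$t^k\varphi^{-1}(f)=\sum_uc_ut^{k-w\cdot u}x^u\quad\text{with } f=\sum_uc_ux^u\in I,\ w(f)\le k .$$
Modulo $t$ this is $0$ if $w(f)<k$, and $\operatorname{in}_w(f)$ if $w(f)=k$. So the image of $\tilde I$ in $S$ is $\operatorname{in}_w(I)=J$.

Let $\mathcal X=\operatorname{Proj}R\to\mathbb A^1=\operatorname{Spec}K[t]$, with $\operatorname{Proj}$ for the standard grading. It is projective, and its fiber over $t=0$ is $X_0=\operatorname{Proj}(S/J)$. Put $\mathcal X^*=\mathcal X|_{t\ne0}$, so $\mathcal X^*\cong X\times\mathbb G_m$. The Čech complex of $\mathcal O_{\mathcal X}$ on the sets $\{x_j\ne0\}$ is $w$-graded, and $\mathcal X\to\mathbb A^1$ is proper. So each $H^i(\mathcal X,\mathcal O_{\mathcal X})$ is a finitely generated $w$-graded $K[t]$-module.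

*Example.* For $F=xyz+x^3+y^3$ take $w=(0,0,1)$. Then $t\varphi^{-1}(F)=xyz+t(x^3+y^3)$. It is not divisible by the prime element $t$, so it generates $\tilde I$. The family $xyz+t(x^3+y^3)=0$ degenerates the nodal cubic to a triangle. The isomorphism $X\times\mathbb G_m\cong\mathcal X^*$ is $((x:y:z),t)\mapsto((x:y:tz),t)$.

**Step 3: name the components of $X_0$.** A squarefree monomial ideal is the intersection of its minimal primes: $J=\bigcap_aP_a$, each $P_a$ generated by variables. Let $L_a=V(P_a)\subset\mathbb P^n$, a nonempty linear subspace because $J\ne(x_0,\dots,x_n)$. For a nonempty set $A$ of indices put $P_A=\sum_{a\in A}P_a$ and $L_A=\bigcap_{a\in A}L_a=V(P_A)$, a linear subspace or empty.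

## 4. The cohomology of $X_0$ comes from constants

In the triangle example $h^1(\mathcal O_{X_0})=1=h^1(\mathcal O_X)$. So semicontinuity, the first tool that a degeneration offers, cannot prove vanishing. It does not see smoothness. But $X_0$ has two finer properties.

**Lemma 1.**
(a) $H^i(X_0,\mathcal O_{X_0})$ is concentrated in $w$-degree $0$ for all $i$.
(b) If $K_{X_0}$ denotes the constant sheaf $K$ on the Zariski space $X_0$, then $H^i(X_0,K_{X_0})\to H^i(X_0,\mathcal O_{X_0})$ is an isomorphism for all $i$.

*Proof.* **Step 1: resolve $\mathcal O_{X_0}$ by linear spaces.** Consider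
$$0\to S/J\to\bigoplus_{|A|=1}S/P_A\to\bigoplus_{|A|=2}S/P_A\to\cdots \tag{1}$$
with the usual alternating signs. It is exact, as we check in each multidegree $u\ge0$. Since $P_A$ is generated by variables, $x^u\notin P_A$ exactly when $x^u\notin P_a$ for every $a\in A$. So if $T_u=\{a:x^u\notin P_a\}$ is nonempty, then $x^u\notin J$ and (1) is the augmented cochain complex of the full simplex on $T_u$, which is exact. If $T_u=\emptyset$, then $x^u\in\bigcap_aP_a=J$ and all terms vanish.

**Step 2: compute with the resolution, keeping track of the $w$-degree.** Sheafifying (1) gives a $w$-graded resolution of $\mathcal O_{X_0}$ with terms $\bigoplus_{|A|=p+1}\mathcal O_{L_A}$. Take the Čech complexes of all terms on the sets $\{x_j\neq0\}$. They form a $w$-graded double complex. In the direction of (1) it is a resolution of the Čech complex of $\mathcal O_{X_0}$. In the Čech direction its cohomology is $H^q(L_A,\mathcal O)$, which is $0$ for $q>0$, and for $q=0$ is $K$ in $w$-degree $0$ if $L_A\ne\emptyset$. So $H^i(X_0,\mathcal O_{X_0})$ is, as a graded vector space, the $i$-th cohomology of the complex with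 terms
$$\bigoplus_{|A|=p+1,\ L_A\ne\emptyset}K\qquad(p\ge0), \tag{2}$$
all in $w$-degree $0$. This is (a).

**Step 3: do the same for constants.** Write $K_{L_A}$ for the constant sheaf on $L_A$, extended by zero to $X_0$. The sequence
$$0\to K_{X_0}\to\bigoplus_{|A|=1}K_{L_A}\to\bigoplus_{|A|=2}K_{L_A}\to\cdots$$
is exact: its stalk at a point $x$ is the augmented cochain complex of the full simplex on $\{a:x\in L_a\}\neq\emptyset$. A constant sheaf on an irreducible space is flasque, with global sections $K$, so this is a flasque resolution, and $H^i(X_0,K_{X_0})$ is again the $i$-th cohomology of (2). The maps $K_{L_A}\to\mathcal O_{L_A}$ form a morphism of $\Gamma$-acyclic resolutions over $K_{X_0}\to\mathcal O_{X_0}$, and on global sections this morphism is the identity of (2). This is (b). $\square$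

*Example.* For the triangle, (2) is $K^3\to K^3$: three lines, three points where two of them meet, and an empty triple intersection. The kernel is $K$ (constants), so the cokernel $H^1(X_0,\mathcal O_{X_0})$ is $K$. For the chain of three lines, (2) is $K^3\to K^2$, which is onto.

## 5. Classes on $X$ extend over $t=0$

**Lemma 2.** For every $i\ge0$, $M:=H^i(\mathcal X,\mathcal O_{\mathcal X})$ is a free $K[t]$-module generated in $w$-degree $0$, and $M/tM\cong H^i(X_0,\mathcal O_{X_0})$. Consequently, for every $c\in H^i(X,\mathcal O_X)$ the class $\mathrm{pr}_X^*c\in H^i(X\times\mathbb G_m,\mathcal O)=H^i(\mathcal X^*,\mathcal O)$ extends to a class $\alpha\in H^i(\mathcal X,\mathcal O_{\mathcal X})$.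

*Proof.* **Step 1: classes on $X_0$ lift to all its thickenings in $\mathcal X$.** Let $X_{0,m}=\operatorname{Proj}(R/t^mR)$. Its topological space is that of $X_0$, so there are maps of sheaves of rings $K_{X_0}\to\mathcal O_{X_{0,m}}\to\mathcal O_{X_0}$ on one space. By Lemma 1(b) the composite is an isomorphism on $H^i$. Hence $H^i(X_{0,m},\mathcal O)\to H^i(X_0,\mathcal O)$ is surjective for all $m$ and $i$.

**Step 2: the connecting maps vanish.** Here we turn Step 1 into torsion-freeness. Put $N=H^{i+1}(\mathcal X,\mathcal O_{\mathcal X})$. Let $\delta:H^i(X_0,\mathcal O_{X_0})\to N$ and $\delta_m:H^i(X_{0,m},\mathcal O)\to N$ be the connecting maps of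
$$0\to\mathcal O_{\mathcal X}\xrightarrow{\ t\ }\mathcal O_{\mathcal X}\to\mathcal O_{X_0}\to0,\qquad 0\to\mathcal O_{\mathcal X}\xrightarrow{\ t^m\ }\mathcal O_{\mathcal X}\to\mathcal O_{X_{0,m}}\to0 .$$
Both are exact because $t$ is a nonzerodivisor on $R$. The second sequence maps to the first by $t^{m-1}$ on the left term, the identity in the middle and the projection on the right. So if $u'$ lifts $u\in H^i(X_0,\mathcal O_{X_0})$ to $X_{0,m}$, then $\delta(u)=t^{m-1}\delta_m(u')$. Since a lift exists for every $m$, $\delta(u)\in\bigcap_mt^mN$. By Krull's intersection theorem for the finitely generated module $N$, $(1-ta)\delta(u)=0$ for some $a\in K[t]$. But $t\,\delta(u)=0$, by exactness of the long sequence. Hence $\delta(u)=0$.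

**Step 3: freeness in degree $0$.** Since $\delta=0$ for every $i\ge0$, the long exact sequence shows that $H^{i+1}(\mathcal X,\mathcal O)$ has no $t$-torsion (the kernel of $t$ is the image of $\delta$) and that $H^i(\mathcal X,\mathcal O)/t\cong H^i(X_0,\mathcal O_{X_0})$. Also $H^0(\mathcal X,\mathcal O)$ has no $t$-torsion. So $M$ is finitely generated, graded and $t$-torsion-free, and $M/tM$ lies in degree $0$ by Lemma 1(a). By graded Nakayama, $M$ is generated by $M_0$, and $M_0\otimes_KK[t]\to M$ is onto. It is injective: in degree $k$ it is $m\mapsto t^km$ on $M_0$, and $t$ is injective on $M$. So $M=M_0\otimes_KK[t]$.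

**Step 4: identify $M_0$ with $H^i(X,\mathcal O_X)$.** From Step 3, $M_0=(M[t^{-1}])_0$. By flat base change $M[t^{-1}]=H^i(\mathcal X^*,\mathcal O)\cong H^i(X,\mathcal O_X)\otimes_KK[t^{\pm1}]$. The isomorphism respects the gradings, because $\varphi$ identifies the two Čech complexes and takes the $w$-degree to the $t$-degree. The degree-$0$ part on the right is $\mathrm{pr}_X^*H^i(X,\mathcal O_X)$. So $\mathrm{pr}_X^*c\in M_0\subset M$. $\square$

*Remark (what squarefreeness buys).* For $F=x^3+y^3+z^3$ and $w=(1,0,0)$ we have $\operatorname{in}_w(F)=x^3$, and the family is $x^3+t^3(y^3+z^3)=0$. The sequence $0\to\mathcal O(-3)\to\mathcal O\to\mathcal O_{\mathcal X}\to0$ on $\mathbb P^2\times\mathbb A^1$, whose first map multiplies by a form of $w$-degree $3$, gives $M=H^1(\mathcal X,\mathcal O)\cong K[t]\,\epsilon_0$. The generator $\epsilon_0$ corresponds to $1/(xyz)$ and so has $w$-degree $3-1=2$. A generator of the degree-$0$ part of $M[t^{-1}]$ is $t^{-2}\epsilon_0\notin M$. Here nonzero classes $\mathrm{pr}_X^*c$ do not extend over $t=0$.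

## 6. The rational map $Z\times\mathbb A^1\dashrightarrow\mathcal X$ and its indeterminacy

Fix $g:Z\to X$ as in Theorem 2, with $d=\dim Z$. Put
$$Y=Z\times\mathbb A^1,\qquad D=Z\times\{0\}=\operatorname{div}(t)\subset Y,\qquad Y^*=Z\times\mathbb G_m .$$
There is a morphism
$$Y^*\xrightarrow{\ g\times\mathrm{id}\ }X\times\mathbb G_m\cong\mathcal X^*\subset\mathcal X. \tag{3}$$

**The naive argument.** Suppose (3) extended to a morphism $H:Y\to\mathcal X$ over $\mathbb A^1$. Let $c\in H^i(X,\mathcal O_X)$ with $i>0$, let $\alpha$ be as in Lemma 2, and put $\beta=H^*\alpha\in H^i(Y,\mathcal O_Y)=H^i(Z,\mathcal O_Z)\otimes K[t]$. On $Y^*$ the class $\beta$ is $g^*c\otimes1$, so $\beta=g^*c\otimes1$ and $\beta|_D=g^*c$. On the other hand $H|_D$ maps the integral scheme $D$ to $X_0=\bigcup_aL_a$, hence into one $L_a\cong\mathbb P^k$. So $\beta|_D$ is the pullback of a class in $H^i(\mathbb P^k,\mathcal O)=0$, and $g^*c=0$.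

**Where it breaks.** The map (3) need not extend. Take the nodal cubic with its normalization
$$g:\mathbb P^1\to X,\qquad (a:b)\mapsto(a^2b:ab^2:-(a^3+b^3)),$$
found by intersecting $X$ with lines through the node: $y=\lambda x$ gives $\lambda x^2z+(1+\lambda^3)x^3=0$, and $\lambda=b/a$. In the family, (3) reads
$$((a:b),t)\mapsto(a^2b:ab^2:-t(a^3+b^3)).$$
At a point of $D$ with $ab\ne0$ it is defined, with value $(a:b:0)$ on the line $z=0$. Near $a=0$, with $b=1$, it is $(a^2:a:-t(1+a^3))$, and the three entries generate the ideal $(a,t)$. So (3) is undefined at $a=t=0$, and similarly at $b=t=0$. Blowing up these two points gives the closure $W$ of the graph. Over $t=0$ it has three components: the strict transform $Z'$ of $D$, mapping to the line $z=0$, and two exceptional curves. The one over $a=t=0$ maps by $(0:a:-t)$ to the line $x=0$; the other maps to the line $y=0$. This chain of three curves maps onto the triangle.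

Throwing away the bad points does not help in general. If (3) extends over $U\times\mathbb A^1$ with $U\subset Z$ open, the naive argument on $U$ gives $g^*c|_U=0$. But if $Z$ is a curve and $U\ne Z$, then $U$ is affine and $H^1(U,\mathcal O)=0$ anyway.

**Going up to $W$ and coming down again.** So let $f:W\to Y$ be proper and birational with a morphism $h:W\to\mathcal X$ resolving (3). The class $h^*\alpha$ lives on $W$, and it vanishes on the component $Z'$ over $D$, since $Z'$ maps into one $L_a$. To conclude we must return from $W$ to $Y$. The obvious way is to write $h^*\alpha=f^*\beta$. In characteristic $0$ this works if one uses resolution of singularities and the classical fact that $\mathcal O_B\cong Rp_*\mathcal O_A$ for a proper birational morphism $p:A\to B$ of smooth varieties. Choose a resolution $\tilde W\to W$ such that the strict transform $\tilde Z$ of $Z'$ is smooth, with induced maps $\tilde f:\tilde W\to Y$ and $\tilde h:\tilde W\to\mathcal X$. Then $\tilde h^*\alpha=\tilde f^*\beta$ for a unique $\beta\in H^i(Y,\mathcal O_Y)$. Over $Y^*$, $\tilde f^*$ is injective on cohomology and $\tilde h$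 is $\tilde f$ followed by (3), so $\beta=g^*c\otimes1$. The pullback of $\beta|_D$ to $\tilde Z$ is $\tilde h^*\alpha|_{\tilde Z}=0$, and $H^i(D,\mathcal O)\to H^i(\tilde Z,\mathcal O)$ is injective. So $g^*c=0$.

We do not want to assume a resolution in every characteristic. What we can always build is a *normal* $W$, and for it we have no reason to expect $Rf_*\mathcal O_W=\mathcal O_Y$. The step that stops is "write $h^*\alpha=f^*\beta$".

**The way around.** We do not need $h^*\alpha$ to come from $Y$. It is enough to *push it down* by a morphism $s:Rf_*\mathcal O_W\to\mathcal O_Y$ that is the obvious one over $Y^*$ and whose reduction modulo $t$ sees nothing of $W$ but $Z'$. Duality supplies such an $s$ from a differential form, and the second property becomes a divisibility of that form by $t$, which is a two-line calculation with $d\pi\wedge d\pi=0$.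

## 7. The normalized graph closure and its divisors over $t=0$

**Step 1: construct $W$.** The graph of (3) is closed in $Y^*\times_{\mathbb G_m}\mathcal X^*$, since $\mathcal X^*\to\mathbb G_m$ is separated, and it is isomorphic to $Y^*$. Let $W$ be the normalization of its closure in $Y\times_{\mathbb A^1}\mathcal X$. Normalization is finite here, and $\mathcal X\to\mathbb A^1$ is projective. So $W$ is a normal variety of dimension $d+1$ with a projective birational morphism $f:W\to Y$ and a morphism $h:W\to\mathcal X$ over $\mathbb A^1$. Over $Y^*$ the closure is the graph itself, which is normal. So $f$ is an isomorphism over $Y^*$, and there $h\circ f^{-1}$ is (3).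

**Step 2: $f$ is an isomorphism at the generic point $\eta$ of $D$.** This singles out one divisor of $W$ over $D$. The local ring $\mathcal O_{Y,\eta}$ is a discrete valuation ring. If $p\in W$ lies over $\eta$, then $\mathcal O_{W,p}$ dominates $\mathcal O_{Y,\eta}$ and has the same fraction field, so the two rings are equal. By the valuative criterion for the proper morphism $f$ there is exactly one such $p$. So $W\times_Y\operatorname{Spec}\mathcal O_{Y,\eta}\to\operatorname{Spec}\mathcal O_{Y,\eta}$ is proper and quasi-finite, hence finite; it is birational with integral source and normal target, hence an isomorphism. Therefore $f$ is an isomorphism over a neighborhood of $\eta$. Together with Step 1 we get an open set $V\subset Y$ containing $Y^*$ and $\eta$ such that $f^{-1}(V)\to V$ is an isomorphism. As $Y\setminus V$ is a proper closed subset of the irreducible divisor $D$, it has codimension $\ge2$ in $Y$.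

**Step 3: list the divisors over $t=0$.** Let $Z'$ be the closure of $p$ with its reduced structure, and $\mathcal I'$ its ideal sheaf. It is the only prime divisor of $W$ dominating $D$, and $t\in\mathcal I'$. Let $E\ne Z'$ be another prime divisor on which $t$ vanishes. Then $f(E)$ is closed, irreducible and contained in $D$. It does not contain $\eta$, since otherwise $p\in E$ and $E=Z'$. So $f(E)\subsetneq D$.

## 8. A map $Rf_*\mathcal O_W\to\mathcal O_Y$ from top-degree forms

Our goal in this section and the next two is the following.

**Proposition 3.** There is a morphism $s:Rf_*\mathcal O_W\to\mathcal O_Y$ in the derived category such that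

1. $s|_{Y^*}$ is the inverse of the canonical isomorphism $\mathcal O_{Y^*}\to Rf_*\mathcal O_W|_{Y^*}$;
2. the composite $Rf_*\mathcal O_W\xrightarrow{s}\mathcal O_Y\to\mathcal O_D$ factors through the restriction map $Rf_*\mathcal O_W\to Rf_*\mathcal O_{Z'}$.

**Facts from Grothendieck duality.** Complexes are bounded below with coherent cohomology, and $f$ is our proper morphism.

* **(D1)** $f^!$ is right adjoint to $Rf_*$. It is triangulated and $\mathcal O_Y$-linear. Both $f^!$ and the adjunction are compatible with restriction to open subsets of $Y$. Where $f$ is an isomorphism, $f^!=f^*$, and the counit is the canonical $Rf_*f^*\cong\mathrm{id}$.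
* **(D2)** $f^!(G\otimes L)=f^!G\otimes f^*L$ for line bundles $L$, and $(q_Yf)^!=f^!q_Y^!$, where $q_Y:Y\to\operatorname{Spec}K$ is the structure map.
* **(D3)** If $V'$ is smooth over $K$ of pure dimension $e$ with structure map $q$, then $q^!K\cong\Omega^e_{V'}[e]$.
* **(D4)** For our normal $W$ with structure map $q_W$, the complex $q_W^!K$ has no cohomology in degrees $<-(d+1)$. The sheaf $\omega_W:=\mathcal H^{-d-1}(q_W^!K)$ is reflexive of rank one and isomorphic to $\Omega^{d+1}_W$ on the smooth locus $W_{sm}$; fix such an isomorphism. As $K$ is perfect and $W$ is normal, $W_{sm}$ contains all points of codimension $1$.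

We also use that a section of a reflexive sheaf on a normal variety, given outside a closed set of codimension $\ge2$, extends uniquely, and that membership in a reflexive subsheaf can be tested at the points of codimension $1$.

**Step 1: compute the lowest cohomology of $f^!\mathcal O_Y$.** This turns morphisms $Rf_*\mathcal O_W\to\mathcal O_Y$ into sections of a sheaf. Put $\omega_Y=\Omega_Y^{d+1}$, so that $q_Y^!K\cong\omega_Y[d+1]$. By (D2), $q_W^!K=f^!q_Y^!K\cong f^!\mathcal O_Y\otimes f^*\omega_Y[d+1]$, that is,
$$f^!\mathcal O_Y\cong q_W^!K\otimes f^*\omega_Y^{-1}[-d-1].$$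
By (D4), $f^!\mathcal O_Y$ lives in degrees $\ge0$, and
$$\mathcal H^0(f^!\mathcal O_Y)=\omega_{W/Y}:=\omega_W\otimes f^*\omega_Y^{-1}$$
is reflexive of rank one. Therefore $\operatorname{Hom}(\mathcal O_W,f^!\mathcal O_Y)=H^0(W,\omega_{W/Y})$, and by adjunction
$$\operatorname{Hom}(Rf_*\mathcal O_W,\mathcal O_Y)=H^0(W,\omega_{W/Y}). \tag{4}$$

**Step 2: take the section given by pulling back forms.** On $W_{sm}$, pullback of top forms $f^*\omega_Y\to\Omega^{d+1}_{W_{sm}}$ is a section of $\omega_{W/Y}$. It extends to a section $\sigma_0\in H^0(W,\omega_{W/Y})$ by reflexivity.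

*Example.* Let $f$ be the blow-up of a point on a smooth surface $Y$ with local coordinates $t,a$, and let $E$ be the exceptional curve. On the chart with coordinates $\pi,v$, where $t=\pi$ and $a=v\pi$, we have $f^*(dt\wedge da)=\pi\,d\pi\wedge dv$. On the chart $a=\pi$, $t=u\pi$, we have $f^*(dt\wedge da)=\pi\,du\wedge d\pi$. So $\omega_{W/Y}\cong\mathcal O_W(E)$, and $\sigma_0$ vanishes exactly along $E$, to order $1$. The strict transform $Z'$ of $\{t=0\}$ is $\{u=0\}$ in the second chart. There $u\sigma_0$ is divisible by $t=u\pi$, while $\sigma_0$ is not; in the first chart $Z'$ is empty and $\sigma_0$ itself is divisible by $t=\pi$. So $\mathcal I'\sigma_0\subset t\,\omega_{W/Y}$. This is what Section 9 proves in general.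

**Step 3: normalize the section.** The isomorphisms in Step 1 and (D4) were chosen without regard to (D1), so the map attached to $\sigma_0$ by (4) might not be the one we want over $Y^*$. We correct it by a unit. Over $V$ the map $f$ is an isomorphism and $V$ is smooth, so $\sigma_0$ generates the invertible sheaf $\omega_{W/Y}$ on $f^{-1}(V)$. Let $\sigma'$ be the section over $f^{-1}(V)$ that corresponds by adjunction to the inverse of the canonical isomorphism $\mathcal O_V\to Rf_*\mathcal O_W|_V$. By (D1), under $f^!\mathcal O_V=f^*\mathcal O_V=\mathcal O_{f^{-1}(V)}$ it is the section $1$, so $\sigma'$ is a generator too. Hence $\sigma'=f^*(\epsilon)\sigma_0$ for some $\epsilon\in\mathcal O(V)^\times$. Since $Y$ is normal and $Y\setminus V$ has codimension $\ge2$, both $\epsilon$ and $\epsilon^{-1}$ extend to $Y$, so $\epsilon\in\mathcal O(Y)^\times$. Put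
$$\sigma=f^*(\epsilon)\,\sigma_0\in H^0(W,\omega_{W/Y}),$$
and let $s:Rf_*\mathcal O_W\to\mathcal O_Y$ be the morphism that (4) attaches to $\sigma$.

**Step 4: property 1.** By construction $\sigma|_{f^{-1}(V)}=\sigma'$, and the adjunction is compatible with restriction to open sets. So $s|_V$ is the inverse of $\mathcal O_V\to Rf_*\mathcal O_W|_V$. As $Y^*\subset V$, property 1 holds.

## 9. The pulled-back form is divisible by $t$ away from $Z'$

**Claim A.** $\mathcal I'\cdot\sigma\subset t\,\omega_{W/Y}$.

*Proof.* **Step 1: reduce to points of codimension $1$.** Since $\epsilon$ is a unit we may replace $\sigma$ by $\sigma_0$. The sheaf $t\,\omega_{W/Y}\cong\omega_{W/Y}$ is reflexive and $W$ is normal, so it suffices to check the inclusion at points of codimension $1$. Where $t$ is a unit there is nothing to prove. At the generic point $p$ of $Z'$ we have $\mathcal O_{W,p}=\mathcal O_{Y,\eta}$, whose maximal ideal is $(t)$. So $\mathcal I'_p=(t)$ and the inclusion holds there. What remains is the generic point $e$ of a prime divisor $E\ne Z'$ on which $t$ vanishes. There we show the stronger statement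 $\sigma_0\in t\,\omega_{W/Y,e}$.

**Step 2: choose coordinates at the center of $E$.** We need a coordinate on $Z$ that vanishes on $E$. Put $y=f(e)\in D\cong Z$. By Section 7, $y$ is not the generic point of $Z$. So $\mathcal O_{Z,y}$ is a regular local ring of positive dimension, and $\mathfrak m_{Z,y}\ne\mathfrak m_{Z,y}^2$. Since $K$ is perfect, $k(y)/K$ is separable, so
$$\mathfrak m_{Z,y}/\mathfrak m_{Z,y}^2\to\Omega_Z\otimes k(y)$$
is injective (Matsumura, *Commutative Ring Theory*, Thm. 25.2). Choose $y_1\in\mathfrak m_{Z,y}\setminus\mathfrak m_{Z,y}^2$; then $dy_1\ne0$ in $\Omega_Z\otimes k(y)$. This $d$-dimensional space is spanned by the elements $dz$ with $z\in\mathcal O_{Z,y}$. So there are $y_2,\dots,y_d\in\mathcal O_{Z,y}$ such that $dy_1,\dots,dy_d$ is a basis of it. By Nakayama they form a basis of the free module $\Omega_{Z,y}$. Pull the $y_j$ back to $Y=Z\times\mathbb A^1$. Then $dt\wedge dy_1\wedge\dots\wedge dy_d$ generates $\omega_{Y,y}$, and $y_1\in\mathfrak m_{Y,y}$.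

**Step 3: the calculation.** Let $\pi$ be a uniformizer of the discrete valuation ring $\mathcal O_{W,e}$. Both $t$ and $y_1$ lie in $\mathfrak m_{Y,y}$, so they pull back into the maximal ideal of $\mathcal O_{W,e}$: $t=u\pi^m$ with $u$ a unit and $m\ge1$, and $y_1=v\pi$ with $v\in\mathcal O_{W,e}$. Hence
$$dt\wedge dy_1=\pi^{m-1}(mu\,d\pi+\pi\,du)\wedge(v\,d\pi+\pi\,dv).$$
The $d\pi\wedge d\pi$ term vanishes, and what is left is
$$\pi^{m-1}\bigl(mu\pi\,d\pi\wedge dv+v\pi\,du\wedge d\pi+\pi^2\,du\wedge dv\bigr)\in\pi^m\,\Omega^2_{W,e}.$$
Since $e\in W_{sm}$, wedging with $dy_2\wedge\dots\wedge dy_d$ gives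
$$f^*(dt\wedge dy_1\wedge\dots\wedge dy_d)\in\pi^m\Omega^{d+1}_{W,e}=t\,\Omega^{d+1}_{W,e},$$
that is, $\sigma_0\in t\,\omega_{W/Y,e}$. $\square$

Note that $m$ may be divisible by the characteristic. The calculation does not mind: it never divides by $m$.

## 10. Modulo $t$, the map $s$ factors through $Z'$

**Claim B.** The composite $Rf_*\mathcal O_W\xrightarrow{s}\mathcal O_Y\to\mathcal O_D$ factors through the restriction map $Rf_*\mathcal O_W\to Rf_*\mathcal O_{Z'}$.

*Proof.* **Step 1: translate to $W$.** The adjunction is natural in the second argument, so the composite corresponds to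
$$\mathcal O_W\xrightarrow{\ \sigma\ }f^!\mathcal O_Y\to f^!\mathcal O_D. \tag{5}$$

**Step 2: see that (5) is a section of a sheaf.** Applying $f^!$ to $0\to\mathcal O_Y\xrightarrow{t}\mathcal O_Y\to\mathcal O_D\to0$ gives a triangle $f^!\mathcal O_Y\xrightarrow{t}f^!\mathcal O_Y\to f^!\mathcal O_D\to$. Recall that $f^!\mathcal O_Y$ lives in degrees $\ge0$ with $\mathcal H^0=\omega_{W/Y}$, which has no $t$-torsion. The long exact sequence
$$0\to\mathcal H^{-1}(f^!\mathcal O_D)\to\omega_{W/Y}\xrightarrow{t}\omega_{W/Y}\to\mathcal H^0(f^!\mathcal O_D)$$
shows that $f^!\mathcal O_D$ also lives in degrees $\ge0$, and that $\omega_{W/Y}/t\,\omega_{W/Y}\subset\mathcal H^0(f^!\mathcal O_D)$. Consequently $\operatorname{Hom}(\mathcal F,f^!\mathcal O_D)=\operatorname{Hom}(\mathcal F,\mathcal H^0(f^!\mathcal O_D))$ for every coherent sheaf $\mathcal F$ on $W$, and (5) is the class of $\sigma$ in $\omega_{W/Y}/t\,\omega_{W/Y}$.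

**Step 3: factor and translate back.** By Claim A this class is annihilated by $\mathcal I'$. So (5) factors as $\mathcal O_W\to\mathcal O_W/\mathcal I'=\mathcal O_{Z'}\to f^!\mathcal O_D$. By naturality of the adjunction in the first argument, the composite $Rf_*\mathcal O_W\to\mathcal O_D$ factors as $Rf_*\mathcal O_W\to Rf_*\mathcal O_{Z'}\to\mathcal O_D$. $\square$

Claim B is property 2, so Proposition 3 is proved.

## 11. Two evaluations of one class on $D$

We prove Theorem 2. Let $i>0$ and $c\in H^i(X,\mathcal O_X)$. Let $\alpha\in H^i(\mathcal X,\mathcal O_{\mathcal X})$ be the extension of $\mathrm{pr}_X^*c$ from Lemma 2. Put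
$$\alpha_W=h^*\alpha\in H^i(W,\mathcal O_W)=H^i(Y,Rf_*\mathcal O_W),\qquad \beta=s(\alpha_W)\in H^i(Y,\mathcal O_Y)=H^i(Z,\mathcal O_Z)\otimes_KK[t].$$

**Step 1: $\beta|_D=g^*c$.** This uses only what happens over $Y^*$. By property 1 of Proposition 3, over $Y^*$ the map $s$ undoes the pullback $f^*$. So
$$\beta|_{Y^*}=(hf^{-1})^*\alpha=(g\times\mathrm{id})^*\mathrm{pr}_X^*c=g^*c\otimes1\in H^i(Z,\mathcal O_Z)\otimes K[t^{\pm1}].$$
The map $H^i(Z,\mathcal O_Z)\otimes K[t]\to H^i(Z,\mathcal O_Z)\otimes K[t^{\pm1}]$ is injective, so $\beta=g^*c\otimes1$. Setting $t=0$ gives $\beta|_D=g^*c$ under $D\cong Z$.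

**Step 2: $\beta|_D=0$.** This uses only what happens on $Z'$. By property 2, $\beta|_D$ is the image of $\alpha_W|_{Z'}=(h|_{Z'})^*\alpha\in H^i(Z',\mathcal O_{Z'})$ under a map to $H^i(D,\mathcal O_D)$. As $t$ vanishes on $Z'$, $h|_{Z'}$ factors through the fiber $X_0=\bigcup_aL_a$. As $Z'$ is integral, it factors through a single $L_a\cong\mathbb P^k_K$. Hence $\alpha_W|_{Z'}$ is the pullback of a class in $H^i(\mathbb P^k,\mathcal O)=0$, so it is $0$, and $\beta|_D=0$.

Comparing the two steps, $g^*c=0$. This proves Theorem 2. By Section 2 it proves Theorem 1: the conjecture is true, over every field and in every characteristic. $\blacksquare$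

## 12. Rational singularities, a normal counterexample, and Cohen–Macaulayness

Theorem 2 allows $X$ to be singular, and this gives more than Theorem 1.

**Corollary 1.** Let $\operatorname{char}K=0$ and let $X$ have rational singularities (over $\overline K$). If the ideal of $X$ admits a squarefree initial ideal, then $H^i(X,\mathcal O_X)=0$ for $i>0$. More generally, in any characteristic, let the ideal of $X$ admit a squarefree initial ideal; then $H^i(X,\mathcal O_X)=0$ for a given $i>0$ as soon as, over $\overline K$, there are finitely many smooth connected varieties $Z_c\to X$ such that $H^i(X,\mathcal O_X)\to\bigoplus_cH^i(Z_c,\mathcal O)$ is injective.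

*Proof.* In the second statement, pass to $\overline K$ as in Section 2. The injective map is zero by Theorem 2, so its source is zero. For the first statement take the $Z_c$ to be the components of a resolution $\rho:Z\to X_{\overline K}$. Rational singularities mean $\mathcal O_X\cong R\rho_*\mathcal O_Z$ over $\overline K$, so the map is an isomorphism. $\square$

**Smoothness cannot be weakened to normality,** even with a single isolated hypersurface singularity. Let $n\ge3$, $\operatorname{char}K\nmid n+1$, and
$$F=x_0x_1\cdots x_n+\sum_{i<n}x_i^{n+1}.$$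
For lex with $x_n$ largest the leading monomial is $x_0\cdots x_n$. At a singular point (over $\overline K$), $\partial F/\partial x_n=x_0\cdots x_{n-1}=0$, so $x_i=0$ for some $i<n$. For $j<n$, $j\ne i$, the equation $\partial F/\partial x_j=0$ becomes $(n+1)x_j^n=0$, because its other term contains the factor $x_i$. So $x_j=0$. Hence $x_0=\dots=x_{n-1}=0$, and the only singular point is $(0:\dots:0:1)$. So $X=V(F)$ is a hypersurface of dimension $n-1\ge2$ with one singular point, and hence normal. But $H^{n-1}(X,\mathcal O_X)\cong H^n(\mathbb P^n,\mathcal O(-n-1))\cong K\ne0$.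

**Cohen–Macaulayness and the $a$-invariant.** Write $H^i_{\mathfrak m}$ for local cohomology at $\mathfrak m=(x_0,\dots,x_n)$. The $a$-invariant of a graded quotient of $S$ of dimension $\delta$ is the largest $j$ with $H^\delta_{\mathfrak m}(\cdot)_j\ne0$. A squarefree monomial ideal $J$ corresponds to the simplicial complex $\Delta$ of those $F\subset\{0,\dots,n\}$ with $\prod_{i\in F}x_i\notin J$. For example, $J=(xyz)$ gives the boundary of a triangle, and the ideal $J'$ of Section 2 gives a path with three edges. We call $\Delta$ Cohen–Macaulay over $K$ if $S/J$ is, and acyclic over $K$ if $\tilde H^j(\Delta;K)=0$ for all $j$. Of these two examples, the path is acyclic and the boundary of the triangle is not.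

**Corollary 2.** Let $X\ne\emptyset$ be smooth with saturated ideal $I$, and suppose $\operatorname{in}_<(I)=J$ is squarefree with simplicial complex $\Delta$. The following are equivalent: (i) $H^0(X,\mathcal O_X)=K$; (ii) $S/I$ is Cohen–Macaulay with negative $a$-invariant; (iii) $\Delta$ is Cohen–Macaulay and acyclic over $K$.

*Proof.* We use two results. The first is the theorem of Conca–Varbaro (*Square-free Gröbner degenerations*, Invent. Math. 221 (2020)): if $\operatorname{in}_<(I)=J$ is squarefree, then $\dim H^i_{\mathfrak m}(S/I)_j=\dim H^i_{\mathfrak m}(S/J)_j$ for all $i,j$. The second is Hochster's formula: for $b\in\mathbb Z^{n+1}$, $H^i_{\mathfrak m}(S/J)_b=0$ unless $b\le0$ and $F=\operatorname{supp}b\in\Delta$, in which case it is $\tilde H^{i-|F|-1}(\operatorname{lk}F;K)$, where $\operatorname{lk}F$ is the link of $F$. In particular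
$$H^i_{\mathfrak m}(S/J)_0=\tilde H^{i-1}(\Delta;K),\qquad H^i_{\mathfrak m}(S/J)_j=0\ \text{ for } j>0. \tag{6}$$

**(ii) $\Leftrightarrow$ (iii).** By Conca–Varbaro, $S/I$ is Cohen–Macaulay exactly when $S/J$ is, and the two rings have the same $a$-invariant. When they are Cohen–Macaulay, only the top local cohomology can be nonzero. By (6) the $a$-invariant is negative exactly when the degree-$0$ part of the top one vanishes, that is, when $\Delta$ is acyclic.

**(ii) $\Rightarrow$ (i).** Here $\dim S/I\ge1$. If $\dim S/I\ge2$, then $H^1_{\mathfrak m}(S/I)=0$; if $\dim S/I=1$, its degree-$0$ part is zero since the $a$-invariant is negative. So $H^1_{\mathfrak m}(S/I)_0=0$, and $K\to H^0(X,\mathcal O_X)$ is onto. It is injective because $X\ne\emptyset$.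

**(i) $\Rightarrow$ (ii).** We may assume $K=\overline K$. By (i) $X$ is connected, and being smooth it is irreducible, say of dimension $d$. If $d=0$, then $X$ is a reduced point and $S/I$ is a polynomial ring in one variable, so (ii) holds. Let $d\ge1$. Then $H^0_{\mathfrak m}(S/I)=0$, since $I$ is saturated.

*Negative degrees.* For $1\le i\le d$ and $j\ll0$ we have $H^i_{\mathfrak m}(S/I)_j=H^{i-1}(X,\mathcal O_X(j))$, which is zero by Serre duality and Serre vanishing, as $i-1<d$. Now suppose $H^i_{\mathfrak m}(S/J)_b\ne0$ with $F=\operatorname{supp}b\neq\emptyset$. Hochster's formula depends only on $F$, so the same group appears at every $b'\le0$ with support $F$, and $H^i_{\mathfrak m}(S/J)_j\neq0$ for all $j\le-|F|$. By Conca–Varbaro this contradicts the vanishing for $j\ll0$. So $H^i_{\mathfrak m}(S/I)_j=0$ for all $j<0$ and $i\le d$.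

*Positive degrees.* By (6) and Conca–Varbaro, $H^i_{\mathfrak m}(S/I)_j=0$ for $j>0$ and all $i$.

*Degree zero.* $H^1_{\mathfrak m}(S/I)_0=H^0(X,\mathcal O_X)/K=0$ by (i), and for $i\ge2$ we have $H^i_{\mathfrak m}(S/I)_0=H^{i-1}(X,\mathcal O_X)=0$ by Theorem 1.

Hence $H^i_{\mathfrak m}(S/I)=0$ for $i\le d$, and $H^{d+1}_{\mathfrak m}(S/I)_j=0$ for $j\ge0$. As $\dim S/I=d+1$, this is (ii). $\square$

**Condition (i) is not automatic.** Two skew lines in $\mathbb P^3$, with $I=(x_0,x_1)\cap(x_2,x_3)=(x_0x_2,x_0x_3,x_1x_2,x_1x_3)$, form a smooth scheme whose ideal is itself squarefree monomial. Here $h^0(\mathcal O_X)=2$, so (i) fails. The complex $\Delta$ consists of two disjoint edges, so $H^1_{\mathfrak m}(S/I)_0=\tilde H^0(\Delta;K)=K$. Since $\dim S/I=2$, the ring $S/I$ is not Cohen–Macaulay. The higher cohomology of $\mathcal O_X$ is zero, in agreement with Theorem 1.
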